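\title{Changes of variable on the circle and real parts of the disk algebra}

\begin{abstract}
Let $A$ be the disk algebra and $\operatorname{Re}A$ the space of boundary values of real parts of its elements. By a theorem of O'Connell, composition with a $C^2$ diffeomorphism of the circle preserves $\operatorname{Re}A$, and it has been conjectured that the same holds for bi-Lipschitzian bijections. We disprove the conjecture by an explicit example whose bi-Lipschitz constant is as close to $1$ as desired. We also find the exact threshold in terms of the modulus of continuity of the derivative: for a modulus $\omega$, every $C^{1,\omega}$ diffeomorphism preserves $\operatorname{Re}A$ if and only if $\int_0^1\omega(t)\,dt/t<\infty$.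
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $S$ be the unit circle and let $A$ be the disk algebra: the functions that are continuous on the closed unit disk and analytic in its interior. Put
\[
\operatorname{Re}A=\{\operatorname{Re}f|_S: f\in A\},\qquad
\operatorname{Re}A\circ\phi=\{u\circ\phi:u\in\operatorname{Re}A\}
\]
for a bijection $\phi:S\to S$. The set $\operatorname{Re}A$ is a real vector space of real continuous functions on $S$. Every real continuous $v$ on $S$ has a harmonic extension that is continuous on the closed disk, and $v$ belongs to $\operatorname{Re}A$ exactly when the harmonic conjugate of that extension is continuous up to the boundary as well. We ask for which $\phi$ this property survives the change of variable, that is, $\operatorname{Re}A\circ\phi=\operatorname{Re}A$.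

If $\phi$ is the boundary map of a conformal automorphism of the disk, then $f\circ\phi\in A$ for $f\in A$, and equality holds. It also holds for the reflection $J(z)=\bar z$, because $\overline{f(\bar z)}$ lies in $A$ together with $f$. O'Connell's theorem goes far beyond these maps: equality holds for every $C^2$ diffeomorphism $\phi$ of $S$. Call a bijection $\phi:S\to S$ \emph{bi-Lipschitzian with constant $\kappa$} if
\[
\kappa^{-1}|z-w|\le|\phi(z)-\phi(w)|\le\kappa|z-w|\qquad(z,w\in S).
\]
The following conjecture is posed in \cite{RPAF}.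

\begin{quote}
\emph{If $\phi:S\to S$ is a bi-Lipschitzian bijection, then $\operatorname{Re}A\circ\phi=\operatorname{Re}A$.}
\end{quote}

There is a good reason to expect this. The simplest sufficient condition for $v\in\operatorname{Re}A$ is that the modulus of continuity $\varpi$ of $v$ satisfy Dini's condition $\int_0^1\varpi(t)\,dt/t<\infty$. A bi-Lipschitzian change of variable replaces $\varpi(t)$ by at most $\varpi(at)$ for a constant $a$, and the measure $dt/t$ does not see dilations. So every function that lies in $\operatorname{Re}A$ for this reason stays there (Corollary~\ref{cor:dini}). But a function can also lie in $\operatorname{Re}A$ because of cancellation in a conditionally convergent integral, and such cancellation can be destroyed by an arbitrarily small distortion of lengths.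

Throughout, a function on $S$ is identified with a $2\pi$-periodic function of $t$ through $z=e^{it}$. If $\phi(e^{it})=e^{ip(t)}$, then $u\circ\phi$ is the function $t\mapsto u(p(t))$.

\begin{theorem}\label{thm:counter}
Let $0<\delta\le\frac12$. Define $p:[-\pi,\pi]\to[-\pi,\pi]$ by
\[
p(t)=t\,e^{\delta\sin\log t}\quad(0<t\le1),\qquad p(t)=t\quad\text{otherwise},
\]
and let $\phi(e^{it})=e^{ip(t)}$. Then $\phi$ is a bi-Lipschitzian bijection of $S$ with constant $\kappa=e^{\delta}/(1-\delta)$, and $\operatorname{Re}A\circ\phi\not\subset\operatorname{Re}A$. Moreover, there are bi-Lipschitzian bijections $\Phi$ of $S$, with constant arbitrarily close to $1$, such that neither of $\operatorname{Re}A$ and $\operatorname{Re}A\circ\Phi$ contains the other.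
\end{theorem}

Here $\kappa\to1$ as $\delta\to0$. The map $p$ is not differentiable at $0$, since $p(t)/t$ oscillates between $e^{-\delta}$ and $e^{\delta}$ as $t\to0^+$. One may therefore ask how much smoothness between Lipschitz and $C^2$ restores O'Connell's conclusion. A \emph{modulus} is a continuous, nondecreasing, subadditive function $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$ and $\omega>0$ on $(0,\infty)$. A \emph{$C^{1,\omega}$ diffeomorphism} of $S$ is a map $\phi(e^{it})=e^{ip(t)}$, where $p\in C^1(\mathbb R)$, $p(t+2\pi)=p(t)\pm2\pi$, $p'$ has no zero, and $|p'(s)-p'(t)|\le C\omega(|s-t|)$ for some $C$ and all real $s,t$.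

\begin{theorem}\label{thm:sharp}
Let $\omega$ be a modulus.
\begin{enumerate}
\item[(i)] If $\int_0^1\omega(t)\,\frac{dt}{t}<\infty$, then $\operatorname{Re}A\circ\phi=\operatorname{Re}A$ for every $C^{1,\omega}$ diffeomorphism $\phi$.
\item[(ii)] If $\int_0^1\omega(t)\,\frac{dt}{t}=\infty$, then there is a $C^{1,\omega}$ diffeomorphism $\phi$ with $\operatorname{Re}A\circ\phi\not\subset\operatorname{Re}A$.
\end{enumerate}
\end{theorem}

A concave function $\omega\ge0$ with $\omega(0)=0$ is subadditive: add the inequalities $\omega(x)\ge\frac{x}{x+y}\omega(x+y)$ and $\omega(y)\ge\frac{y}{x+y}\omega(x+y)$. Thus $t^\alpha$ is a modulus for $0<\alpha\le1$, and (i) extends O'Connell's theorem to $C^{1,\alpha}$ diffeomorphisms; the $C^2$ case is contained in $\alpha=1$, since $p''$ is then continuous and periodic, hence bounded. On the other side, let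
\begin{equation}\label{eq:logmod}
\omega(t)=\frac1{2-\log t}\quad(0<t\le1),\qquad\omega(0)=0,\qquad \omega(t)=\tfrac12\quad(t\ge1).
\end{equation}
On $(0,1)$ this function is increasing with $t^2\omega''(t)=(2-\log t)^{-3}\log t<0$, so it is concave and is a modulus, and $\int_0^1\omega\,dt/t=\int_0^\infty dL/(2+L)=\infty$. By (ii), O'Connell's theorem fails for $C^1$ diffeomorphisms.

Section~\ref{sec:conj} characterizes $\operatorname{Re}A$ by a singular integral. Section~\ref{sec:model} isolates the mechanism behind both negative results. Theorem~\ref{thm:counter} is proved in Section~\ref{sec:counter}, and the two halves of Theorem~\ref{thm:sharp} in Sections~\ref{sec:dini} and~\ref{sec:nondini}.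

\section{The truncated conjugate function}\label{sec:conj}

A change of variable on $S$ has no useful extension to the disk, so we need a description of $\operatorname{Re}A$ that lives on the circle. For real $v\in C(S)$ and $0<\varepsilon<\pi$ put
\begin{equation}\label{eq:T}
T_\varepsilon v(x)=\frac1{2\pi}\int_{\varepsilon\le|t|\le\pi}v(x-t)\cot\tfrac t2\,dt
=\frac1{2\pi}\int_\varepsilon^\pi\bigl[v(x-t)-v(x+t)\bigr]\cot\tfrac t2\,dt .
\end{equation}
If $v\in\operatorname{Re}A$, there is exactly one $f\in A$ with $\operatorname{Re}f=v$ on $S$ and $\operatorname{Im}f(0)=0$: the difference of two such functions has zero real part by the maximum principle, so it is an imaginary constant, and it vanishes at $0$. We write $\tilde v=\operatorname{Im}f|_S$. We shall use $0\le\cot\frac t2\le\frac2t$ and $\sin\frac t2\ge\frac t\pi$ for $0<t\le\pi$.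

\begin{lemma}\label{lem:crit}
Let $v\in C(S)$ be real. Then $v\in\operatorname{Re}A$ if and only if $T_\varepsilon v$ converges uniformly as $\varepsilon\to0^+$, and in that case the limit is $\tilde v$. In particular, if $v\in\operatorname{Re}A$, then $\lim_{\varepsilon\to0}T_\varepsilon v(x)$ exists for every $x$.
\end{lemma}

\begin{proof}
Define, for $|z|<1$,
\[
F(z)=\frac1{2\pi}\int_{-\pi}^{\pi}v(s)\,\frac{e^{is}+z}{e^{is}-z}\,ds .
\]
This function is analytic and $F(0)$ is real. Its real part is the Poisson integral of $v$, which extends continuously to the closed disk with boundary values $v$. Its imaginary part at $re^{ix}$ is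
\[
V(r,x)=\frac1{2\pi}\int_{-\pi}^{\pi}v(x-t)Q_r(t)\,dt,\qquad Q_r(t)=\frac{2r\sin t}{\Delta_r(t)},
\]
where $\Delta_r(t)=1-2r\cos t+r^2=(1-r)^2+4r\sin^2\frac t2$.

\emph{Step 1: $v\in\operatorname{Re}A$ if and only if $V(r,\cdot)$ converges uniformly as $r\to1$, and then the limit is $\tilde v$.} Let $v=\operatorname{Re}f$ on $S$ with $f\in A$ and $\operatorname{Im}f(0)=0$. A harmonic function that is continuous on the closed disk is the Poisson integral of its boundary values, so $\operatorname{Re}f=\operatorname{Re}F$ in the disk, and then $f=F$. Uniform continuity of $f$ gives $V(r,x)=\operatorname{Im}f(re^{ix})\to\tilde v(x)$ uniformly. Conversely, let $V(r,\cdot)$ converge uniformly. The functions $F_r(z)=F(rz)$ lie in $A$ and converge uniformly on $S$, with real parts tending to $v$. By the maximum principle they converge uniformly on the closed disk, so the limit lies in $A$, and its real part on $S$ is $v$.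

\emph{Step 2: $\sup_x|V(1-\varepsilon,x)-T_\varepsilon v(x)|\to0$.} Let $r=1-\varepsilon\ge\frac12$, let $\varpi(h)=\sup_{|s-t|\le h}|v(s)-v(t)|$, and put $w(t)=v(x-t)-v(x+t)$, so that $|w(t)|\le\varpi(2t)$. Since $Q_r$ is odd,
\[
2\pi\bigl(V(r,x)-T_\varepsilon v(x)\bigr)=\int_0^\varepsilon wQ_r\,dt-\int_\varepsilon^\pi w\,\bigl(\cot\tfrac t2-Q_r\bigr)\,dt .
\]
On $(0,\varepsilon)$ we have $0\le Q_r(t)\le2t/\varepsilon^2$, so $\int_0^\varepsilon Q_r\le1$. On $[\varepsilon,\pi]$ we write $\cot\frac t2=2\sin t/(4\sin^2\frac t2)$ and obtain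
\[
0\le\cot\tfrac t2-Q_r(t)=\cot\tfrac t2\cdot\frac{\Delta_r(t)-4r\sin^2\frac t2}{\Delta_r(t)}
=\cot\tfrac t2\cdot\frac{\varepsilon^2}{\Delta_r(t)}\le\frac2t\cdot\frac{\varepsilon^2}{2(t/\pi)^2}=\frac{\pi^2\varepsilon^2}{t^3}.
\]
The substitution $t=\varepsilon\sigma$ gives
\[
2\pi|V(1-\varepsilon,x)-T_\varepsilon v(x)|\le\varpi(2\varepsilon)+\pi^2\int_1^{\infty}\varpi(2\varepsilon\sigma)\,\sigma^{-3}\,d\sigma .
\]
The right side does not depend on $x$, and it tends to $0$ by dominated convergence, since $\varpi\le2\|v\|_\infty$ and $\varpi(h)\to0$ as $h\to0$. Steps 1 and 2 give the lemma.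
\end{proof}

\begin{corollary}\label{cor:dini}
If the modulus of continuity $\varpi$ of a real $v\in C(S)$ satisfies $\int_0^1\varpi(t)\,dt/t<\infty$, then $v\circ\phi\in\operatorname{Re}A$ for every bi-Lipschitzian bijection $\phi$, the identity included.
\end{corollary}

\begin{proof}
A chord is at most the shorter arc and at least $2/\pi$ times it, so $v\circ\phi$ has modulus of continuity at most $\varpi(at)$ with $a=\pi\kappa/2$. By \eqref{eq:T}, for $\varepsilon'<\varepsilon$,
\[
\|T_{\varepsilon'}(v\circ\phi)-T_\varepsilon(v\circ\phi)\|_\infty\le\frac1\pi\int_0^{\varepsilon}\varpi(2at)\,\frac{dt}t=\frac1\pi\int_0^{2a\varepsilon}\varpi(t)\,\frac{dt}t\to0 .\qedhere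
\]
\end{proof}

\section{The obstruction in the logarithmic variable}\label{sec:model}

The maps $\phi$ in Theorems~\ref{thm:counter} and~\ref{thm:sharp}(ii) move only points of the arc $0<t<1$. For $u\in\operatorname{Re}A$, we have $u\circ\phi\in\operatorname{Re}A$ if and only if $v=u\circ\phi-u\in\operatorname{Re}A$, and $v$ vanishes off the arc. At $x=0$ such a function has no cancellation between $t$ and $-t$ in \eqref{eq:T}, and the kernel is essentially $2\,dt/t$, which is Lebesgue measure in the variable $\tau=\log t$ up to the factor $2$. Let $B=\sup_{0<t\le1}|\frac2t-\cot\frac t2|$; it is finite because $\frac2t-\cot\frac t2\to0$ as $t\to0$.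

\begin{lemma}\label{lem:onesided}
Let $v\in C(S)$ be real and vanish for $t\in[-\pi,0]\cup[1,\pi]$. Then
\begin{equation}\label{eq:onesided}
\Bigl|\,2\pi T_\varepsilon v(0)+2\int_{\log\varepsilon}^0v(e^\tau)\,d\tau\Bigr|\le B\|v\|_\infty\qquad(0<\varepsilon<1).
\end{equation}
If $v\in\operatorname{Re}A$, then $\int_{\log\varepsilon}^0v(e^\tau)\,d\tau$ has a limit as $\varepsilon\to0$, of absolute value at most $\pi|\tilde v(0)|+\frac B2\|v\|_\infty$.
\end{lemma}

\begin{proof}
By \eqref{eq:T}, $2\pi T_\varepsilon v(0)=-\int_\varepsilon^1v(t)\cot\frac t2\,dt$, so the quantity inside the absolute value in \eqref{eq:onesided} is $\int_\varepsilon^1v(t)(\frac2t-\cot\frac t2)\,dt$. It is bounded by $B\|v\|_\infty$ and converges as $\varepsilon\to0$. If $v\in\operatorname{Re}A$, then $T_\varepsilon v(0)\to\tilde v(0)$ by Lemma~\ref{lem:crit}.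
\end{proof}

For instance, the function equal to $(1-t)/(1-\log t)$ on $(0,1]$ and to $0$ elsewhere on $[-\pi,\pi]$ is continuous and is not in $\operatorname{Re}A$, because $\int_{-\infty}^0(1-e^\tau)(1-\tau)^{-1}d\tau=\infty$.

Write $p(t)=te^{g(\log t)}$ on $(0,1]$, with $g(0)=0$, and $U(\tau)=u(e^\tau)$. In the logarithmic variable $p$ becomes $\tau\mapsto\tau+g(\tau)$, and
\begin{equation}\label{eq:pprime}
p'(t)=e^{g}(1+g'),
\end{equation}
where $g'$ is the derivative in $\tau$. So $p'$ is bounded above and below as soon as $g$ is bounded and $\sup|g'|<1$. By Lemma~\ref{lem:onesided}, a necessary condition for $u\circ\phi\in\operatorname{Re}A$ is that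
\begin{equation}\label{eq:drift}
\int_{-X}^0\bigl[U(\tau+g(\tau))-U(\tau)\bigr]\,d\tau\quad\text{converges as }X\to\infty .
\end{equation}

The first bi-Lipschitzian map one would try has a corner at $0$: $p(t)=e^at$ for small $t>0$, that is, $g=a$ for $\tau\le\tau_0$. It never violates \eqref{eq:drift}, since
\[
\int_{-X}^{\tau_0}\bigl[U(\tau+a)-U(\tau)\bigr]d\tau=\int_{\tau_0}^{\tau_0+a}U-\int_{-X}^{-X+a}U
\]
and $U(\tau)\to u(0)$ as $\tau\to-\infty$. To first order the integrand in \eqref{eq:drift} is $gU'$, and for constant $g$ this is a derivative. To produce a drift, $g$ must be correlated with $U'$. The smallest case is $U=\cos\tau$ and $g=\delta\sin\tau$, where $gU'=-\delta\sin^2\tau$ has mean $-\delta/2$. The function $\cos\tau$ has mean zero, but the change of variable makes it spend more time near its minimum than near its maximum. The sign survives in the exact computation.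

\begin{lemma}\label{lem:mean}
For $0<\delta\le\frac12$, the even $2\pi$-periodic function $G(\tau)=\cos(\tau+\delta\sin\tau)-\cos\tau$ has mean
\[
\mu=-\frac1{2\pi}\int_0^{2\pi}\sin\tau\,\sin(\delta\sin\tau)\,d\tau<0 .
\]
\end{lemma}

\begin{proof}
We have $\cos(\tau+\delta\sin\tau)=\cos\tau\cos(\delta\sin\tau)-\sin\tau\sin(\delta\sin\tau)$. The first term is the derivative of the periodic function $\delta^{-1}\sin(\delta\sin\tau)$, so it has mean zero, as does $\cos\tau$. Since $|\delta\sin\tau|<\pi$, the numbers $\sin(\delta\sin\tau)$ and $\sin\tau$ have the same sign, so their product is positive unless $\sin\tau=0$.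
\end{proof}

Thus the model integral \eqref{eq:drift} equals $\mu X+O(1)$. The profile $\cos\log t$ does come from an analytic function. We have $\operatorname{Re}(1-z)>0$ on the closed disk except at $z=1$, so the principal logarithm $\log(1-z)$ is continuous there and analytic inside, with imaginary part in $(-\frac\pi2,\frac\pi2)$. From $1-e^{it}=2\sin\frac t2\,e^{i(t-\pi)/2}$ we get
\begin{equation}\label{eq:boundarylog}
\log(1-e^{it})=\lambda-i\,\frac{\pi-t}2,\qquad\lambda=\log\bigl(2\sin\tfrac t2\bigr)\qquad(0<t<2\pi).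
\end{equation}
Hence $(1-z)^i=\exp(i\log(1-z))$ is bounded by $e^{\pi/2}$ and equals $e^{(\pi-t)/2}e^{i\lambda}$ on $S$. For small $t>0$ its real part is close to $e^{\pi/2}\cos\tau$. The one defect is that $(1-z)^i$ is discontinuous at $z=1$, so it is not in $A$. There are two repairs.

\emph{Damping.} Multiply by an analytic factor of size $1/|\tau|$. The product tends to $0$ at $z=1$, the drift becomes $\int\mu\,d\tau/|\tau|$, which still diverges, and errors of size $\tau^{-2}$ are integrable. This proves Theorem~\ref{thm:counter}.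

\emph{Moving the singularity.} If $p'$ has modulus of continuity $O(\omega)$, $p(0)=0$ and $p'(0)=1$, then $p(t)/t-1=\frac1t\int_0^t(p'-1)=O(\omega(t))$, so $g(\tau)=O(\omega(e^\tau))$. The natural choice is $g=c\,\eta(\tau)\sin\tau$ with $\eta(\tau)$ comparable to $\omega(e^\tau)$, and the first-order drift is $-c\int\eta\sin^2\tau\,d\tau$. This is where the integral $\int\omega(t)\,dt/t$ comes from. The damping above is now too costly: for the modulus \eqref{eq:logmod} the damped drift has size $\tau^{-2}$ and is integrable. Instead we use the undamped functions $(1+\rho-z)^i\in A$, which are bounded uniformly in $\rho$ and reproduce the model on the scales $\rho\le t\le1$, and we let the closed graph theorem turn an unbounded drift into a contradiction. This proves Theorem~\ref{thm:sharp}(ii).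

\section{The bi-Lipschitzian counterexample}\label{sec:counter}

We prove Theorem~\ref{thm:counter}. Fix $\delta\in(0,\frac12]$; the constants implied by $O(\cdot)$ in this section are absolute.

\subsection{The bi-Lipschitz constant}

Bounds on $p'$ control arcs, while the definition uses chords. No constant is lost in the passage.

\begin{lemma}\label{lem:chord}
Let $\kappa\ge1$ and let $p:\mathbb R\to\mathbb R$ be an increasing bijection with $p(t+2\pi)=p(t)+2\pi$ and $\kappa^{-1}|t-s|\le|p(t)-p(s)|\le\kappa|t-s|$. Then $\phi(e^{it})=e^{ip(t)}$ is a bi-Lipschitzian bijection of $S$ with constant $\kappa$.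
\end{lemma}

\begin{proof}
The inverse $p^{-1}$ has the same properties and induces $\phi^{-1}$, so it suffices to prove the upper bound. Take two points of $S$ at arc distance $d\in[0,\pi]$, written as $e^{is},e^{it}$ with $|t-s|=d$. The arc distance $d'\in[0,\pi]$ of their images is at most $|p(t)-p(s)|\le\kappa d$. The chords are $2\sin\frac d2$ and $2\sin\frac{d'}2$. Concavity of the sine gives $\sin(\theta/\kappa)\ge\kappa^{-1}\sin\theta$ for $0\le\theta\le\frac\pi2$. If $\kappa d\le\pi$, then $\sin\frac{d'}2\le\sin\frac{\kappa d}2\le\kappa\sin\frac d2$. If $\kappa d>\pi$, then $\kappa\sin\frac d2\ge\kappa\sin\frac\pi{2\kappa}\ge1\ge\sin\frac{d'}2$.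
\end{proof}

Extend the $p$ of Theorem~\ref{thm:counter} by $p(t+2\pi)=p(t)+2\pi$. It is continuous at $1$ because $\sin\log1=0$, and at $0$ because $0<p(t)\le e^\delta t$ on $(0,1]$. By \eqref{eq:pprime}, on $(0,1)$,
\[
p'(t)=e^{\delta\sin\tau}(1+\delta\cos\tau)\in\bigl[e^{-\delta}(1-\delta),\,e^\delta(1+\delta)\bigr]\subset[\kappa^{-1},\kappa],
\]
where we used $1+\delta\le(1-\delta)^{-1}$. On $[-\pi,0)\cup(1,\pi]$ we have $p'=1$. The mean value theorem, applied between consecutive points of $\{0,1\}+2\pi\mathbb Z$, gives the hypothesis of Lemma~\ref{lem:chord}.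

\subsection{A damped oscillation in $\operatorname{Re}A$}

The damping factor must be analytic, so we divide by a logarithm rather than by $|\tau|$:
\[
f(z)=\frac{\exp(i\log(1-z))}{\log4-\log(1-z)},\qquad f(1)=0 .
\]
The denominator has real part $\log(4/|1-z|)\ge\log2$; the constant $\log4$ is there to keep it from vanishing. Hence $|f(z)|\le e^{\pi/2}/\log(4/|1-z|)\to0$ as $z\to1$, and $f\in A$. Let $u(t)=\operatorname{Re}f(e^{it})$. We claim that
\begin{equation}\label{eq:uasym}
u(e^\tau)=e^{\pi/2}\,\frac{\cos\tau}{|\tau|}+O(\tau^{-2})\qquad(\tau\le\log\tfrac12).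
\end{equation}
Indeed, let $t=e^\tau\le\frac12$. By \eqref{eq:boundarylog}, $f(e^{it})=e^{(\pi-t)/2}e^{i\lambda}/N$ with $N=\log4-\lambda+i(\pi-t)/2$, and $0\le\tau-\lambda=\log\bigl(\frac t2/\sin\frac t2\bigr)=O(t^2)$. So $|N|\ge-\lambda\ge|\tau|$ and $N-|\tau|=O(1)$, which give $1/N=1/|\tau|+O(\tau^{-2})$. The numerator is bounded and equals $e^{\pi/2}e^{i\tau}+O(t)$. Finally $t/|\tau|=e^{-|\tau|}/|\tau|\le\tau^{-2}$, and \eqref{eq:uasym} follows on taking real parts.

\subsection{The composition is not in $\operatorname{Re}A$}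

Let $v=u\circ\phi-u$; it vanishes on $[-\pi,0]\cup[1,\pi]$. For $\tau\le-2$ put $\sigma=\log p(e^\tau)=\tau+\delta\sin\tau$. Since $\delta\le\frac12$, we have $\sigma\le-\frac32<\log\frac12$ and $|\sigma|\ge\frac34|\tau|$, so \eqref{eq:uasym} applies at $\sigma$, and $1/|\sigma|-1/|\tau|=O(\tau^{-2})$. With $G$ as in Lemma~\ref{lem:mean},
\[
v(e^\tau)=e^{\pi/2}\,\frac{G(\tau)}{|\tau|}+O(\tau^{-2})\qquad(\tau\le-2).
\]
The error is integrable on $(-\infty,-2]$, $v$ is bounded on $[-2,0]$ in the variable $\tau$, and $G$ is even. So for $X\ge2$,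
\[
\int_{-X}^0v(e^\tau)\,d\tau=e^{\pi/2}\int_2^X\frac{G(L)}L\,dL+O(1).
\]
The primitive $H(L)=\int_0^L(G-\mu)$ is periodic, hence bounded, and integration by parts gives
\[
\int_2^X\frac{G(L)}L\,dL=\mu\log\frac X2+\Bigl[\frac{H}{L}\Bigr]_2^X+\int_2^X\frac{H(L)}{L^2}\,dL=\mu\log X+O(1).
\]
By \eqref{eq:onesided} with $X=\log(1/\varepsilon)$,
\begin{equation}\label{eq:loglog}
2\pi T_\varepsilon v(0)=2e^{\pi/2}|\mu|\log\log(1/\varepsilon)+O(1)\longrightarrow+\infty .
\end{equation}
Lemma~\ref{lem:crit} gives $v\notin\operatorname{Re}A$. Since $u\in\operatorname{Re}A$, the function $u\circ\phi=u+v$ is not in $\operatorname{Re}A$, and the conjecture is false.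

\subsection{Incomparable spaces}

The inclusion $\operatorname{Re}A\subset\operatorname{Re}A\circ\Phi$ means that $w\circ\Phi^{-1}\in\operatorname{Re}A$ for all $w\in\operatorname{Re}A$. To break both inclusions, we want $\Phi$ to be $\phi$ near one point and $\Phi^{-1}$ to be a copy of $\phi$ near another. The obstruction \eqref{eq:loglog} is local, so the two singularities will not interact.

Let $R(z)=-z$, so that $R^{-1}=R$, and let $\phi_2=R\circ\phi^{-1}\circ R$ and $\Phi=\phi\circ\phi_2$. Then $\Phi$ is bi-Lipschitzian with constant $\kappa^2$, which tends to $1$ as $\delta\to0$. The maps $\phi^{\pm1}$ preserve the arc $I_1=\{0<t<1\}$ and are the identity off it. The maps $\phi_2^{\pm1}$ do the same for the disjoint arc $I_2=\{\pi<t<\pi+1\}$.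

First,
\[
u\circ\Phi=u+v+(u\circ\phi_2-u).
\]
Off $I_2$ both sides equal $u\circ\phi$; on $I_2$ we have $v=0$ and $\Phi=\phi_2$. The last term is continuous and vanishes for $|t|\le\pi-1$, so its $T_\varepsilon$ at $x=0$ does not depend on $\varepsilon<\pi-1$. Since $T_\varepsilon u(0)$ converges and $T_\varepsilon v(0)\to\infty$, we get $T_\varepsilon(u\circ\Phi)(0)\to\infty$ and $u\circ\Phi\notin\operatorname{Re}A$.

Second, let $u_2=u\circ R$, the real part of $f(-z)\in A$. Since $\Phi^{-1}=R\circ\phi\circ R\circ\phi^{-1}$,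
\[
u_2\circ\Phi^{-1}=u_2+v\circ R+(u_2\circ\phi^{-1}-u_2).
\]
Off $I_1$ both sides equal $u\circ\phi\circ R$; on $I_1$ we have $v\circ R=0$ and $\Phi^{-1}=\phi^{-1}$. At $x=\pi$, the number $T_\varepsilon u_2(\pi)$ converges, $T_\varepsilon(v\circ R)(\pi)=T_\varepsilon v(0)\to\infty$, and the last term, which vanishes for $|t-\pi|\le\pi-1$, contributes a constant for small $\varepsilon$. So $u_2\circ\Phi^{-1}\notin\operatorname{Re}A$, that is, $u_2\in\operatorname{Re}A$ but $u_2\notin\operatorname{Re}A\circ\Phi$. This completes the proof of Theorem~\ref{thm:counter}.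

\section{Invariance under the Dini condition}\label{sec:dini}

Subadditivity of a modulus enters through one inequality. For $x>0$ and $y\ge0$, let $n$ be the least integer with $nx\ge y$; then $\omega(y)\le\omega(nx)\le n\omega(x)$ and $n\le1+y/x$, so
\begin{equation}\label{eq:subadd}
\omega(y)\le(1+y/x)\,\omega(x).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
\emph{Reductions.} Let $\phi$ be a $C^{1,\omega}$ diffeomorphism with lift $p$, and let $\psi=p^{-1}$. As $p'$ is continuous, periodic and nowhere zero, there are $0<m\le M$ with $m\le|\psi'|\le M$ and $1/M\le|p'|\le1/m$. From $\psi'=1/(p'\circ\psi)$ and \eqref{eq:subadd},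
\begin{equation}\label{eq:psimod}
|\psi'(y)-\psi'(s)|\le M^2C\,\omega(M|y-s|)\le M^2C(1+M)\,\omega(|y-s|).
\end{equation}
So $\phi^{-1}$ is a $C^{1,\omega}$ diffeomorphism, and it suffices to prove $\operatorname{Re}A\circ\phi\subset\operatorname{Re}A$ for all $\phi$ in the class: the inclusion for $\phi^{-1}$ is the reverse inclusion for $\phi$. If $p$ is decreasing, then $\phi\circ J$ has the increasing lift $p(-t)$, it is in the class, and $u\circ\phi=(u\circ(\phi\circ J))\circ J$. Since $J$ preserves $\operatorname{Re}A$, we may assume that $p$ is increasing. Below, $C$ denotes constants that depend only on $p$ and $\omega$.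

\emph{Changing variables.} Let $u\in\operatorname{Re}A$, $x\in\mathbb R$ and $y=p(x)$. We know that $T_\varepsilon u$ converges uniformly and want the same for $u\circ\phi$, so we move $p$ from the function to the kernel. Let $\varepsilon<m\pi$, and put $a=p(x+\varepsilon)-y$ and $b=y-p(x-\varepsilon)$, so that $0<a,b\le\varepsilon/m<\pi$. The substitution $s=p(t)$ in $\int_{\varepsilon\le|x-t|\le\pi}u(p(t))\cot\frac{x-t}2\,dt$ gives an integrand that is $2\pi$-periodic in $s$, integrated over a period with the gap $(y-b,y+a)$ removed. We may take the period centered at $y$: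
\[
2\pi T_\varepsilon(u\circ\phi)(x)=\int_{E_\varepsilon}u(s)\,\psi'(s)\cot\tfrac{\psi(y)-\psi(s)}2\,ds,\qquad E_\varepsilon=[y-\pi,y+\pi]\setminus(y-b,y+a).
\]
This differs from $2\pi T u(y)$, truncated at some level, in two ways: the kernel is different and the gap is not symmetric. We separate them by writing
\begin{equation}\label{eq:split}
2\pi T_\varepsilon(u\circ\phi)(x)=\int_{E_\varepsilon}k(y,s)u(s)\,ds+\int_{E_\varepsilon}u(s)\cot\tfrac{y-s}2\,ds,
\end{equation}
where $k(y,s)=\psi'(s)\cot\frac{\psi(y)-\psi(s)}2-\cot\frac{y-s}2$.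

\emph{The kernel.} Let $0<|y-s|\le\pi$ and $\theta=\psi(y)-\psi(s)$. Then $|\theta|\ge m|y-s|$. We must also keep $\theta$ away from the poles $\pm2\pi$ of $\cot\frac\theta2$. If $s<y$, then $2\pi-\theta=\psi(s+2\pi)-\psi(y)\ge m(2\pi-(y-s))\ge m\pi$; if $s>y$, then $2\pi+\theta=\psi(y+2\pi)-\psi(s)\ge m\pi$. So $|\theta|\le2\pi-m\pi$. The function $\cot\frac\xi2-\frac2\xi$ is bounded on $0<|\xi|\le2\pi-m\pi$ and on $0<|\xi|\le\pi$. Hence
\[
|k(y,s)|\le2\,\Bigl|\frac{\psi'(s)}{\theta}-\frac1{y-s}\Bigr|+C=\frac{2\,\bigl|\int_s^y(\psi'(s)-\psi'(r))\,dr\bigr|}{|\theta|\,|y-s|}+C\le C\,\frac{\omega(|y-s|)}{|y-s|}+C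
\]
by \eqref{eq:psimod}. By the Dini condition, $k(y,\cdot)$ is integrable on $[y-\pi,y+\pi]$, and
\[
\Bigl|\int_{y-\pi}^{y+\pi}ku\,ds-\int_{E_\varepsilon}ku\,ds\Bigr|\le2C\|u\|_\infty\int_0^{\varepsilon/m}\Bigl(\frac{\omega(r)}r+1\Bigr)dr\to0
\]
uniformly in $y$.

\emph{The gap.} The two sides $a$ and $b$ are both close to $\varepsilon^*=\varepsilon p'(x)\in[\varepsilon/M,\varepsilon/m]$. Indeed $|a-\varepsilon^*|=|\int_x^{x+\varepsilon}(p'(t)-p'(x))\,dt|\le C\varepsilon\omega(\varepsilon)$, and the same bound holds for $b=\int_{x-\varepsilon}^xp'$. The ratios $a/\varepsilon^*$ and $b/\varepsilon^*$ lie in $[m/M,M/m]$, where the logarithm is Lipschitz, so their logarithms are at most $C\omega(\varepsilon)$ in absolute value. The set $E_\varepsilon$ differs from $\{\varepsilon^*\le|y-s|\le\pi\}$ by the points with $s-y$ between $a$ and $\varepsilon^*$ or $y-s$ between $b$ and $\varepsilon^*$. Using $\cot\frac r2\le\frac2r$,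
\[
\Bigl|\int_{E_\varepsilon}u(s)\cot\tfrac{y-s}2\,ds-2\pi T_{\varepsilon^*}u(y)\Bigr|\le2\|u\|_\infty\Bigl(\Bigl|\log\frac a{\varepsilon^*}\Bigr|+\Bigl|\log\frac b{\varepsilon^*}\Bigr|\Bigr)\le C\|u\|_\infty\,\omega(\varepsilon).
\]
The level $\varepsilon^*$ depends on $x$, but $\varepsilon^*\le\varepsilon/m$, so Lemma~\ref{lem:crit} gives $T_{\varepsilon^*}u(y)\to\tilde u(y)$ uniformly.

Both terms of \eqref{eq:split} converge uniformly in $x$, and $u\circ\phi\in\operatorname{Re}A$ by Lemma~\ref{lem:crit}.
\end{proof}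

\begin{remark}
For increasing $p$ the proof gives the formula
\[
\widetilde{u\circ\phi}\,(x)=\tilde u(p(x))+\frac1{2\pi}\int_{p(x)-\pi}^{p(x)+\pi}k(p(x),s)\,u(s)\,ds .
\]
The Dini condition was used only for the integrability of $k$. The treatment of the gap needs only $\omega(\varepsilon)\to0$, which is the continuity of $p'$.
\end{remark}

\section{Failure without the Dini condition}\label{sec:nondini}

Let $\omega$ be a modulus with $\int_0^1\omega(t)\,dt/t=\infty$. We prove Theorem~\ref{thm:sharp}(ii). From \eqref{eq:subadd} and subadditivity we shall use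
\begin{equation}\label{eq:almostdec}
\frac{\omega(y)}y\le2\,\frac{\omega(x)}x\quad(0<x\le y),\qquad\omega(t)\le2\omega(t/2).
\end{equation}

\subsection{The diffeomorphism}

By \eqref{eq:pprime}, $p'$ involves $g'$, and we shall control the modulus of continuity of $p'$ through $p''$, which involves $g''$. The amplitude $\omega(e^\tau)$ is only continuous, so we first replace it by a comparable function with two derivatives of the same size. Each averaging gains one derivative.

\begin{lemma}\label{lem:eta}
There is $\eta\in C^2(\mathbb R)$ such that, with $t=e^\tau$,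
\[
\tfrac1{16}\,\omega(t)\le\eta(\tau)\le\omega(t),\qquad0\le\eta'(\tau)\le\omega(t),\qquad|\eta''(\tau)|\le\omega(t).
\]
\end{lemma}

\begin{proof}
Let $\omega_1(t)=\frac1t\int_0^t\omega=\int_0^1\omega(ts)\,ds$ and $\omega_2(t)=\frac1t\int_0^t\omega_1=\int_0^1\omega_1(ts)\,ds$. Both are nondecreasing, and $0\le\omega_2\le\omega_1\le\omega$. By \eqref{eq:almostdec}, $\omega_1(t)\ge\frac1t\int_{t/2}^t\omega\ge\frac12\omega(t/2)\ge\frac14\omega(t)$. Averaging this inequality gives $\omega_2\ge\frac14\omega_1\ge\frac1{16}\omega$. On $(0,\infty)$, $\omega_1$ is $C^1$ with $t\,d\omega_1/dt=\omega-\omega_1$, and $\omega_2$ is $C^2$ with $t\,d\omega_2/dt=\omega_1-\omega_2$. Let $\eta(\tau)=\omega_2(e^\tau)$. Since $d/d\tau=t\,d/dt$, we get $\eta'=\omega_1-\omega_2\in[0,\omega]$ and $\eta''=(\omega-\omega_1)-(\omega_1-\omega_2)$, a difference of two numbers in $[0,\omega]$.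
\end{proof}

Fix $\chi\in C^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi(t)=1$ for $t\le\frac12$ and $\chi(t)=0$ for $t\ge\frac34$; it glues $p$ smoothly to the identity near $t=1$. Put
\[
g(\tau)=c\,\chi(e^\tau)\,\eta(\tau)\sin\tau .
\]
The function $\chi(e^\tau)\sin\tau$ has bounded derivatives of order $0,1,2$, so Lemma~\ref{lem:eta} and the product rule give a constant $C_0$, depending only on $\chi$, with
\begin{equation}\label{eq:gbound}
|g|+|g'|+|g''|\le C_0c\,\omega(t)\qquad(t=e^\tau\le1).
\end{equation}
Fix $c>0$ with $C_0c\,\omega(1)\le\frac12$; then the left side of \eqref{eq:gbound} is at most $\frac12$. Let $p(t)=te^{g(\log t)}$ for $0<t\le1$, $p(t)=t$ for the other $t\in[-\pi,\pi]$, $p(t+2\pi)=p(t)+2\pi$, and $\phi(e^{it})=e^{ip(t)}$.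

\begin{lemma}\label{lem:C1omega}
The map $\phi$ is a $C^{1,\omega}$ diffeomorphism, and $p$ maps $[0,1]$ onto $[0,1]$.
\end{lemma}

\begin{proof}
On $(0,1]$ we have $p'=e^g(1+g')\ge\frac12e^{-1/2}$ and $tp''=e^g(g'+g'^2+g'')$. By \eqref{eq:gbound} there is $C$ with
\[
|p'(t)-1|\le|e^g-1|+e^g|g'|\le C\omega(t),\qquad|tp''(t)|\le C\omega(t)\qquad(0<t\le1).
\]
As $t\to0^+$, $p(t)/t=e^g\to1$ and $p'(t)\to1$. Also $p(t)=t$ on $[\frac34,1]$. So $p\in C^1(\mathbb R)$, $p'>0$, $p'(0)=p'(1)=1$, and $p$ fixes $0$ and $1$.

Let $0\le s<t\le1$. If $s\le t/2$, the first bound suffices: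
\[
|p'(t)-p'(s)|\le2C\omega(t)\le4C\omega(t/2)\le4C\omega(t-s).
\]
If $s>t/2$, we use the second bound. Every $r\in[s,t]$ satisfies $r>t-s$, so \eqref{eq:almostdec} gives
\[
|p'(t)-p'(s)|\le C\int_s^t\frac{\omega(r)}r\,dr\le C(t-s)\cdot\frac{2\omega(t-s)}{t-s}=2C\omega(t-s).
\]
Now let $s<t$ be arbitrary. If $t-s\ge1$, then $|p'(t)-p'(s)|\le2C\omega(1)\le2C\omega(t-s)$. If $t-s<1$, then $[s,t]$ meets at most one of the intervals $[2\pi j,2\pi j+1]$, because the gaps between them have length $2\pi-1>1$. If it meets none, $p'(s)=p'(t)=1$. Otherwise we may take $j=0$ by periodicity of $p'$, and we replace $s,t$ by the nearest points $s',t'$ of $[0,1]$. Then $p'(s')=p'(s)$, $p'(t')=p'(t)$ and $|t'-s'|\le t-s$, so the previous case applies.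
\end{proof}

\subsection{Test functions singular just outside the disk}

For $0<\rho<\frac12$ let
\[
f_\rho(z)=\exp\bigl(i\log(1+\rho-z)\bigr),\qquad u_\rho=\operatorname{Re}f_\rho|_S,\qquad v_\rho=u_\rho\circ\phi-u_\rho .
\]
Since $\operatorname{Re}(1+\rho-z)\ge\rho$ on the closed disk, $f_\rho\in A$ and $|f_\rho|\le e^{\pi/2}$. The function $v_\rho$ vanishes on $[-\pi,0]\cup[1,\pi]$. The next lemma makes the first-order computation of Section~\ref{sec:model} rigorous: below the scale $\rho$ the test function is nearly constant, and above it the test function follows the model.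

\begin{lemma}\label{lem:expand}
There is an absolute constant $C_1$ such that, for $0<\rho<\frac12$, the function $v_\rho(e^\tau)$ is integrable on $(-\infty,0]$ and
\[
\Bigl|\int_{-\infty}^0v_\rho(e^\tau)\,d\tau+e^{\pi/2}\int_{\log\rho}^0g(\tau)\sin\tau\,d\tau\Bigr|\le C_1+C_1\int_{\log\rho}^0g(\tau)^2\,d\tau .
\]
\end{lemma}

\begin{proof}
In this proof $C$ and the constants in $O(\cdot)$ are absolute. For $\tau\le0$ and $t=e^\tau$ put $D=1+\rho-e^{it}$, $h=\exp(i\log D)$ and $q(\tau)=\operatorname{Re}h=u_\rho(e^\tau)$. Then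
\[
v_\rho(e^\tau)=q(\tau+g(\tau))-q(\tau),
\]
with $|g|\le\frac12$, and $\tau+g(\tau)=\log p(t)\le0$ by Lemma~\ref{lem:C1omega}.

\emph{Derivatives of $q$.} We have $\operatorname{Re}D\ge\rho$ and $\operatorname{Im}D=-\sin t\le-2t/\pi$. So $w=te^{it}/D$ satisfies $|w|\le\min(\frac\pi2,\frac t\rho)$. Let a prime denote $d/d\tau=t\,d/dt$. Then $D'/D=-iw$, hence $h'=iD'h/D=wh$. Logarithmic differentiation of $w$ gives $w'=w(1+it+iw)$, hence $h''=(w'+w^2)h$. As $|h|\le e^{\pi/2}$,
\begin{equation}\label{eq:qbound}
|q'|+|q''|\le C|w|\le C\min(1,t/\rho)\qquad(\tau\le0).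
\end{equation}

\emph{Small scales, $t\le\rho$.} Points $\sigma$ between $\tau$ and $\tau+g$ have $e^\sigma\le e^{1/2}t$. The mean value theorem and \eqref{eq:qbound} give $|v_\rho(e^\tau)|\le Ce^\tau/\rho$, so $\int_{-\infty}^{\log\rho}|v_\rho(e^\tau)|\,d\tau\le C$.

\emph{Large scales, $\rho\le t\le1$.} Taylor's formula and \eqref{eq:qbound} give $v_\rho(e^\tau)=g(\tau)q'(\tau)+O(g(\tau)^2)$. To evaluate $q'=\operatorname{Re}(wh)$ we compare $D$ with $-it$. We have $|D+it|\le\rho+|1+it-e^{it}|\le\rho+\frac12t^2$ and $|D|\ge2t/\pi$. Therefore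
\[
\Bigl|\frac tD-i\Bigr|=\frac{|t-iD|}{|D|}=\frac{|D+it|}{|D|}=O\Bigl(\frac\rho t+t\Bigr),
\]
and, since $|e^{it}-1|\le t$ and $t/|D|\le\frac\pi2$, also $w=i+O(\frac\rho t+t)$. Both $D$ and $-it$ lie in the convex set $\{\operatorname{Re}\zeta\ge0,\ \operatorname{Im}\zeta\le-2t/\pi\}$, on which the derivative of $\exp(i\log\zeta)$ has modulus $e^{-\arg\zeta}/|\zeta|\le e^{\pi/2}\pi/(2t)$. Since $\log(-it)=\tau-\frac{i\pi}2$, integration along the segment from $-it$ to $D$ gives $h=e^{\pi/2}e^{i\tau}+O(\frac\rho t+t)$. As $w$ is bounded, $wh=we^{\pi/2}e^{i\tau}+O(\frac\rho t+t)=ie^{\pi/2}e^{i\tau}+O(\frac\rho t+t)$, so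
\[
q'(\tau)=-e^{\pi/2}\sin\tau+O\Bigl(\frac\rho t+t\Bigr).
\]
The error is large only near the two ends of the range: $\int_\rho^1(\frac\rho t+t)\frac{dt}t=2(1-\rho)\le2$. With $|g|\le\frac12$ its total contribution is $O(1)$, and the lemma follows.
\end{proof}

\subsection{A uniform bound from the closed graph theorem}

Suppose that $\operatorname{Re}A\circ\phi\subset\operatorname{Re}A$. No single $u_\rho$ contradicts this, since $u_\rho$ and $u_\rho\circ\phi$ are Lipschitz. We need a bound that is uniform in $\rho$, and it comes from the closed graph theorem: a linear map between Banach spaces whose graph is closed is bounded.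

Put $\|u\|_*=\|u\|_\infty+\|\tilde u\|_\infty$ on $\operatorname{Re}A$. The map $f\mapsto\operatorname{Re}f|_S$ is a real-linear bijection from $A_0=\{f\in A:\operatorname{Im}f(0)=0\}$ onto $\operatorname{Re}A$, and $\|f\|_\infty\le\|\operatorname{Re}f\|_*\le2\|f\|_\infty$. Since $A_0$ is a closed real subspace of the Banach space $A$, the space $(\operatorname{Re}A,\|\cdot\|_*)$ is a real Banach space. The linear map $u\mapsto u\circ\phi$ has closed graph: if $u_n\to u$ and $u_n\circ\phi\to w$ in $\|\cdot\|_*$, then both limits are uniform, so $w=u\circ\phi$. Hence there is $K$ with $\|u\circ\phi\|_*\le K\|u\|_*$ for all $u\in\operatorname{Re}A$.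

Now $\tilde u_\rho=\operatorname{Im}f_\rho-\operatorname{Im}f_\rho(0)$, so $\|u_\rho\|_*\le3e^{\pi/2}$ and $\|v_\rho\|_*\le3e^{\pi/2}(K+1)$. By Lemma~\ref{lem:onesided}, $|\int_{-\infty}^0v_\rho(e^\tau)\,d\tau|\le(\pi+\frac B2)\|v_\rho\|_*$ is bounded uniformly in $\rho$. Lemma~\ref{lem:expand} then gives a constant $C_2$, independent of $\rho$, with
\begin{equation}\label{eq:key}
\int_{\log\rho}^0g(\tau)\sin\tau\,d\tau\le C_2+C_2\int_{\log\rho}^0g(\tau)^2\,d\tau\qquad(0<\rho<\tfrac12).
\end{equation}

\subsection{The drift is unbounded}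

Let $\tau_0=\log\frac12$ and $I(\rho)=\int_{\log\rho}^{\tau_0}\eta\,d\tau$. We show that \eqref{eq:key} forces $I(\rho)$ to stay bounded.

On the left of \eqref{eq:key} the integrand is $c\chi\eta\sin^2\tau\ge0$, and $\chi(e^\tau)=1$ for $\tau\le\tau_0$. So the left side is at least $\frac c2I(\rho)-\frac c2\int_{\log\rho}^{\tau_0}\eta\cos2\tau\,d\tau$. Integrating by parts and using $\eta'\ge0$,
\[
\Bigl|\int_{\log\rho}^{\tau_0}\eta\cos2\tau\,d\tau\Bigr|\le\tfrac12\bigl(\eta(\tau_0)+\eta(\log\rho)\bigr)+\tfrac12\int_{\log\rho}^{\tau_0}\eta'\,d\tau=\eta(\tau_0)\le\omega(1).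
\]
On the right of \eqref{eq:key} the integral may itself be unbounded, but it is quadratic in an amplitude that tends to zero: $g^2\le c^2\eta^2$ and $\eta(\tau)\le\omega(e^\tau)\to0$ as $\tau\to-\infty$. Choose $\tau_1<\tau_0$, independent of $\rho$, with $C_2c\,\eta\le\frac14$ on $(-\infty,\tau_1]$. There $C_2g^2\le\frac c4\eta$, and on $[\tau_1,0]$ we use $g^2\le\frac14$. For $\rho<e^{\tau_1}$, inequality \eqref{eq:key} becomes
\[
\tfrac c2I(\rho)-\tfrac c2\,\omega(1)\le C_2+\tfrac c4I(\rho)+\tfrac14C_2|\tau_1|,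
\]
so $I(\rho)$ is bounded as $\rho\to0$. But Lemma~\ref{lem:eta} and the failure of the Dini condition, used here for the only time, give
\[
I(\rho)\ge\frac1{16}\int_\rho^{1/2}\omega(t)\,\frac{dt}t\longrightarrow\infty\qquad(\rho\to0).
\]
This contradiction shows that $\operatorname{Re}A\circ\phi\not\subset\operatorname{Re}A$ and completes the proof of Theorem~\ref{thm:sharp}.

\begin{thebibliography}{1}

\bibitem{RPAF}
\emph{Real Parts Of Analytic Functions},
\texttt{http://archive.maths.nuim.ie/staff/aofarrell/preprint/1979rpoaf.pdf}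

\end{thebibliography}
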